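\title{Idempotent functors on groups do not preserve nilpotency}

\begin{abstract}
We construct a countable torsion-free nilpotent group $G$ of class $3$ and an idempotent functor $L$ on the category of groups such that $LG$ is not nilpotent. The group $LG$ contains $G$ and has a nilpotent subgroup of index $2$. It follows that the class of nilpotent groups of class at most $c$ is closed under all idempotent functors if and only if $c\le 2$. We also show that if $G$ and $LG$ are both nilpotent, then the class of $LG$ does not exceed the class of $G$.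
\end{abstract}

\section{Introduction}

Let $\mathbf{Gr}$ be the category of groups. An \emph{idempotent functor} on $\mathbf{Gr}$ is a functor $L\colon\mathbf{Gr}\to\mathbf{Gr}$ together with a natural transformation $\eta\colon\mathrm{Id}\to L$ such that, for every group $X$, the two maps $L\eta_X$ and $\eta_{LX}$ from $LX$ to $LLX$ coincide and are an isomorphism. Abelianization $X\mapsto X/[X,X]$, with the quotient maps as $\eta$, is an example. One thinks of $\eta_X\colon X\to LX$ as the best approximation of $X$ by a group with some property, and the axioms say that approximating twice changes nothing. A class $\mathcal C$ of groups is \emph{closed} under $L$ if $LX\in\mathcal C$ whenever $X\in\mathcal C$. The question is how much of the structure of $X$ survives in $LX$ when nothing is assumed about $L$ beyond the axioms.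

It is known that the class of abelian groups and the class of nilpotent groups of class at most two are closed under every idempotent functor. It is also known that the classes of solvable groups and of metabelian groups are not (O'Sullivan), and that the classes of finite groups and of torsion abelian groups are not (Libman). Whether the class of all nilpotent groups is closed under every idempotent functor is stated as an open problem in \cite{Kortrijk}. The cases of class one and two suggest an induction on the nilpotency class, and hence the answer yes. We show that the answer is no, and that closure fails already in class three.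

\begin{theorem}\label{thm:A}
There is an injective homomorphism $\iota\colon G\to H$ of countable torsion-free groups such that
\begin{enumerate}
\item[(1)] $G$ is nilpotent of class exactly $3$;
\item[(2)] $H$ is not nilpotent, but it has a nilpotent subgroup of index $2$;
\item[(3)] the map $\iota^*\colon\mathrm{Hom}(H,H)\to\mathrm{Hom}(G,H)$, $\psi\mapsto\psi\iota$, is bijective.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:B}
For $G$ and $H$ as in Theorem~\ref{thm:A} there is an idempotent functor $(L,\eta)$ with $LG\cong H$. Hence the class of nilpotent groups is not closed under arbitrary idempotent functors.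
\end{corollary}

\begin{theorem}\label{thm:C}
\begin{enumerate}
\item[(i)] The class of nilpotent groups of class at most $c$ is closed under all idempotent functors if and only if $c\le 2$. Moreover, for every $c\ge 3$ there are a nilpotent group of class exactly $c$ and an idempotent functor that sends it to a non-nilpotent group.
\item[(ii)] If $L$ is an idempotent functor, $G$ is nilpotent of class at most $c$, and $LG$ is nilpotent, then $LG$ has class at most $c$.
\end{enumerate}
\end{theorem}

By part (ii), an idempotent functor cannot raise the nilpotency class; it can only leave the nilpotent groups altogether. The case $c=2$ of the ``if'' direction in part (i) is the known result quoted above, and it is the only place where we use that result in a proof.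

Section~\ref{sec:loc} reduces all statements about functors to condition (3) and derives Corollary~\ref{cor:B} and Theorem~\ref{thm:C} from Theorem~\ref{thm:A}. Section~\ref{sec:model} builds a small finitely generated pair $G_0\subset H_0$ that shows the mechanism and fails condition (3) in three explicit ways. The remedy for one failure raises the class to three. The remedy for the other two is to make the groups rigid by $p$-adic conditions (Section~\ref{sec:lattices}). The groups $G$ and $H$ are defined in Section~\ref{sec:groups}, and condition (3) is proved in Section~\ref{sec:ext}.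

Commutators are $[a,b]=aba^{-1}b^{-1}$. The lower central series of a group $X$ is $\gamma_1(X)=X$, $\gamma_{i+1}(X)=[\gamma_i(X),X]$, and $X$ is nilpotent of class at most $c$ if $\gamma_{c+1}(X)=1$.

\section{Idempotent functors and localizations}\label{sec:loc}

The axioms of an idempotent functor amount to a universal property of $\eta_G$.

\begin{lemma}\label{lem:univ}
Let $(L,\eta)$ be an idempotent functor. For all groups $G$ and $X$, composition with $\eta_G$ is a bijection $\mathrm{Hom}(LG,LX)\to\mathrm{Hom}(G,LX)$.
\end{lemma}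

\begin{proof}
Let $\varphi\colon G\to LX$. Naturality gives $\eta_{LX}\varphi=(L\varphi)\eta_G$, so $\varphi=(\eta_{LX}^{-1}L\varphi)\eta_G$, and the map is onto. If $\psi\eta_G=\psi'\eta_G$, then $L\psi\circ L\eta_G=L\psi'\circ L\eta_G$ with $L\eta_G$ invertible, so $L\psi=L\psi'$. Then $\eta_{LX}\psi=(L\psi)\eta_{LG}=(L\psi')\eta_{LG}=\eta_{LX}\psi'$, and $\psi=\psi'$ because $\eta_{LX}$ is invertible.
\end{proof}

We call a homomorphism $\iota\colon G\to H$ a \emph{localization} if $\iota^*\colon\mathrm{Hom}(H,H)\to\mathrm{Hom}(G,H)$ is bijective, that is, if every homomorphism $\varphi\colon G\to H$ has exactly one \emph{extension} $\psi\colon H\to H$ with $\psi\iota=\varphi$. By Lemma~\ref{lem:univ} with $X=G$, every $\eta_G\colon G\to LG$ is a localization. The inclusion $\mathbb Z\subset\mathbb Q$ is a localization, since a homomorphism from either group to $\mathbb Q$ is multiplication by the image of $1$. The quotient map $G\to G/\gamma_{c+1}(G)$ is a localization, since every homomorphism from $G$ to a group of class at most $c$ kills $\gamma_{c+1}(G)$.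

The abelian case shows how uniqueness of extensions transfers structure from $G$ to $H$. Let $\iota\colon G\to H$ be a localization with $G$ abelian. For $g\in G$, conjugation by $\iota(g)$ agrees with the identity on $\iota(G)$, so it is the identity of $H$; thus $\iota(G)$ is central in $H$. Now conjugation by any element of $H$ agrees with the identity on $\iota(G)$, so it is the identity, and $H$ is abelian. In the same way, if $G=1$, then the identity and the trivial endomorphism of $H$ agree on $\iota(G)$, so $H=1$. The proof of Theorem~\ref{thm:C}(ii) is of this kind, with commutator maps in place of conjugations.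

\begin{proof}[Proof of Theorem~\ref{thm:C}(ii)]
Put $H=LG$ and $\iota=\eta_G$, and suppose that $H$ is nilpotent of class exactly $n>c$. Write $\gamma_i=\gamma_i(H)$, and define $[x_1,\dots,x_n]=[[x_1,\dots,x_{n-1}],x_n]$, with $[x_1]=x_1$. We recall why this expression is a homomorphism in each variable. In the identities
\[
[ab,x]=a[b,x]a^{-1}\,[a,x],\qquad [a,xx']=[a,x]\,x[a,x']x^{-1}
\]
take $a,b\in\gamma_i$. Conjugation acts trivially on the abelian group $\gamma_{i+1}/\gamma_{i+2}$, and $[b,x]\in\gamma_{i+2}$ for $b\in\gamma_{i+1}$. Hence $(a,x)\mapsto[a,x]$ induces a map $\gamma_i/\gamma_{i+1}\times H\to\gamma_{i+1}/\gamma_{i+2}$ that is a homomorphism in each variable and whose values generate the target. By induction on $i$, and since $\gamma_{n+1}=1$, the map $H^n\to\gamma_n$, $(x_1,\dots,x_n)\mapsto[x_1,\dots,x_n]$, is a homomorphism in each variable and its values generate $\gamma_n$.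

This map is trivial on $\iota(G)^n$ because $n>c$. Suppose it is trivial on $H^j\times\iota(G)^{n-j}$ for some $j<n$. Fix the first $j$ variables in $H$ and the last $n-j-1$ in $\iota(G)$. The remaining variable defines an endomorphism of $H$ that agrees with the trivial endomorphism on $\iota(G)$, so it is trivial. Thus the map is trivial on $H^{j+1}\times\iota(G)^{n-j-1}$, and by induction on $H^n$. So $\gamma_n=1$, a contradiction.
\end{proof}

The argument needs to know in advance that $H$ is nilpotent: otherwise no commutator map is a homomorphism in each variable. This is the gap that Theorem~\ref{thm:A} exploits. To pass from Theorem~\ref{thm:A} to a functor we need the converse of the remark after Lemma~\ref{lem:univ}.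

\begin{proposition}\label{prop:realize}
Let $\iota\colon G\to H$ be a localization of countable groups. Then there is an idempotent functor $(L,\eta)$ with $LG\cong H$.
\end{proposition}

\begin{proof}
Let $\mathcal D$ be the full subcategory of groups $Z$ for which $\iota^*\colon\mathrm{Hom}(H,Z)\to\mathrm{Hom}(G,Z)$ is bijective. We show that the inclusion $\mathcal D\subset\mathbf{Gr}$ has a left adjoint. By Freyd's adjoint functor theorem, a limit-preserving functor $U\colon\mathcal D\to\mathcal C$ from a complete, locally small category has a left adjoint if every object $X$ of $\mathcal C$ has a \emph{solution set}: a set of maps $f_i\colon X\to UZ_i$ such that every map $X\to UZ$ is of the form $(Ug)f_i$ for some $i$ and some $g\colon Z_i\to Z$. The functors $\mathrm{Hom}(H,-)$ and $\mathrm{Hom}(G,-)$ preserve limits, and a limit of bijections is a bijection. So $\mathcal D$ is closed under limits in $\mathbf{Gr}$, and only the solution set remains.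

Let $f\colon X\to Z$ with $Z\in\mathcal D$. Define subgroups $Z_i\subset Z$ for ordinals $i\le\omega_1$: put $Z_0=f(X)$; let $Z_{i+1}$ be generated by $Z_i$ and the images of the extensions $H\to Z$ of all homomorphisms $G\to Z_i$; take unions at limit ordinals. Put $Z'=Z_{\omega_1}$. Since $G$ is countable and a countable set of ordinals below $\omega_1$ is bounded below $\omega_1$, every homomorphism $G\to Z'$ lands in some $Z_i$ with $i<\omega_1$, so its extension lands in $Z_{i+1}\subset Z'$. Extensions $H\to Z'$ are unique because extensions $H\to Z$ are. Thus $Z'\in\mathcal D$, and $f$ factors through $Z'$. Put $\mathfrak m=\max(|X|,2)^{\aleph_0}$; then $\mathfrak m^{\aleph_0}=\mathfrak m\ge\aleph_1$ and $\mathfrak m\ge|X|$. If $|Z_i|\le\mathfrak m$, there are at most $\mathfrak m$ homomorphisms $G\to Z_i$, and each extension has countable image, so $|Z_{i+1}|\le\mathfrak m$. A union of at most $\aleph_1$ sets of size at most $\mathfrak m$ has size at most $\mathfrak m$. Hence $|Z'|\le\mathfrak m$, and the maps from $X$ to those groups in $\mathcal D$ whose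 underlying set is a subset of a fixed set of size $\mathfrak m$ form a solution set.

Let $L$ be the left adjoint followed by the inclusion, and let $\eta$ be the unit. Every map from $X$ to a group in $\mathcal D$ factors uniquely through $\eta_X$. Naturality gives $\eta_{LX}\eta_X=(L\eta_X)\eta_X$, so $\eta_{LX}=L\eta_X$ by uniqueness. For $Z\in\mathcal D$ both $\mathrm{id}_Z$ and $\eta_Z$ are universal among maps from $Z$ to groups in $\mathcal D$, so $\eta_Z$ is an isomorphism; this applies to $Z=LX$. Thus $(L,\eta)$ is an idempotent functor. Finally, $H\in\mathcal D$ because $\iota$ is a localization, and $\iota$ is universal among maps from $G$ to groups in $\mathcal D$ by the definition of $\mathcal D$. Hence $LG\cong H$.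
\end{proof}

Corollary~\ref{cor:B} follows from Theorem~\ref{thm:A} and Proposition~\ref{prop:realize}.

\begin{proof}[Proof of Theorem~\ref{thm:C}(i) from Corollary~\ref{cor:B}]
Closure for $c=0$ and $c=1$ was shown above, and for $c=2$ it is the known result. Let $c\ge3$, and let $G$ and $L$ be as in Corollary~\ref{cor:B}. Let $N=\mathbb Z^c\rtimes\mathbb Z$, where the generator of $\mathbb Z$ acts on the basis by $n_i\mapsto n_i+n_{i+1}$ for $i<c$ and $n_c\mapsto n_c$. Then $\gamma_j(N)=\langle n_j,\dots,n_c\rangle$ for $2\le j\le c$ and $\gamma_{c+1}(N)=1$, so $N$ has class exactly $c$. Since $\gamma_j(G\times N)=\gamma_j(G)\times\gamma_j(N)$ and $G$ has class $3\le c$, the group $G\times N$ has class exactly $c$. The composite $G\to G\times N\to G$ of the inclusion and the projection is the identity, so $LG\to L(G\times N)$ has a left inverse and is injective. Subgroups of nilpotent groups are nilpotent and $LG$ is not nilpotent, so $L(G\times N)$ is not nilpotent.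
\end{proof}

\section{A model and its three defects}\label{sec:model}

We look for a localization $G\subset H$ with $G$ nilpotent and $H$ not. Nothing in this section is needed for the proof, except the remark in the next paragraph; its purpose is to explain the construction.

A cheap obstruction to nilpotency is an element $h$ that inverts an element $\varepsilon$ of infinite order. If $h\varepsilon h^{-1}=\varepsilon^{-1}$, then $[h,\varepsilon^n]=\varepsilon^{-2n}$, so $\varepsilon^{2^j}\in\gamma_{j+1}$ for all $j$ and the lower central series never reaches $1$. We want $h\in G$ and $\varepsilon\in H$.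

\subsection*{Gluing along commutators}
The first attempt is $H=\mathbb Z^2\rtimes G$ with $G$ acting through a sign. It fails because the retraction $H\to G\subset H$ is a second extension of the inclusion of $G$. To prevent endomorphisms that fix $G$ from killing the new elements, we let the new elements have commutators in $G$.

Let $V_{\mathbb Q}=\mathbb Q^2$, with basis $\epsilon_1,\epsilon_2$ and elements $v=(a_1,a_2)$. Let $W$ be a rational vector space with a vector $z\ne0$, and let $u$ be an automorphism of $W$ that fixes $z$. Put $\beta(v,v')=2a_1a_2'z$. Since $\beta$ is bilinear, $V_{\mathbb Q}\times W$ is a group under $(v,t)(v',t')=(v+v',t+t'+\beta(v,v'))$; in it $W$ is central and $[\epsilon_1,\epsilon_2]=2z$. Let $h$ act by the automorphism $(v,t)\mapsto(-v,ut)$. For a subgroup $C_0\subset W$ with $z\in C_0$ and $uC_0=C_0$, take $E_0=\mathbb Z^2\times C_0$ and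
\[
G_0=C_0\rtimes\langle h\rangle\ \subset\ H_0=E_0\rtimes\langle h\rangle ,
\]
with $h$ of infinite order. An endomorphism that fixes $G_0$ fixes $2z\in[E_0,E_0]$, so it cannot kill $E_0$. But the automorphism $\sigma(v,t)=(-v,t)$ of $E_0$ fixes $C_0$ and commutes with the action of $h$, so it defines an automorphism $\sigma\ne\mathrm{id}$ of $H_0$ that fixes $G_0$. No choice of a bilinear $\beta$ avoids this symmetry.

\subsection*{Breaking the sign symmetry}
We change the position of $E_0$ instead. Let $k\colon V_{\mathbb Q}\to W$ be linear and put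
\[
E_0=\{(v,t): v\in\mathbb Z^2,\ t-k(v)\in C_0\}.
\]
This is a subgroup because $k$ is additive and $\beta(\mathbb Z^2,\mathbb Z^2)\subset C_0$. For $(v,t)\in E_0$ we have $t-k(-v)\in 2k(v)+C_0$ and $ut-k(-v)\in(1+u)k(v)+C_0$. So $\sigma$ preserves $E_0$ if and only if $2k(\mathbb Z^2)\subset C_0$, while $h$ preserves $E_0$ if and only if $(1+u)k(\mathbb Z^2)\subset C_0$. We need the second inclusion without the first, which is impossible for $u=1$. The smallest unipotent $u\ne1$ is
\[
W=\mathbb Qd\oplus\mathbb Qz,\qquad ud=d+z,\qquad C_0=\mathbb Zd\oplus\mathbb Zz .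
\]
For $\kappa=xd+yz$ we get $(1+u)\kappa=2xd+(x+2y)z$ and $2\kappa=2xd+2yz$. The first lies in $C_0$ and the second does not exactly when $x$ and $2y$ are both in $\frac12+\mathbb Z$. So we take
\[
\kappa=\tfrac12d+\tfrac14z,\qquad k(v)=a_2\kappa,\qquad (1+u)\kappa=d+z,\qquad 2\kappa=d+\tfrac12z .
\]
Now $h$ inverts $(\epsilon_1,0)\in E_0$, so $H_0$ is not nilpotent, and $\sigma$ no longer acts on $H_0$. The group $G_0$ has $[h,d]=z$ with $z$ central, so it has class two. By the known result and Proposition~\ref{prop:realize}, the inclusion $G_0\subset H_0$ is not a localization. Here is how it fails.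

\subsection*{Defect 1: automorphisms of $\mathbb Z^2$}
The map $(v,t)\mapsto((a_1+a_2,a_2),\,t+a_2^2z)$ is an automorphism of $E_0$, because $\beta$ changes by $2a_2a_2'z=((a_2+a_2')^2-a_2^2-a_2'^2)z$. It fixes $C_0$ and commutes with the action of $h$, so it is a second extension of the inclusion. \emph{Remedy:} replace $\mathbb Z^2$ by a subgroup $V\subset\mathbb Q^2$ whose only endomorphisms are scalars. A scalar that preserves commutators is $\pm1$, and $-1$ is excluded by $\kappa$.

\subsection*{Defect 2: the commutator with $h$}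
The map $\varphi(g)=[h,g]$ is an endomorphism of $G_0$, since $G_0$ has class two; it sends $h\mapsto1$, $d\mapsto z$, $z\mapsto0$. For $x=(\epsilon_2,\kappa)\in E_0$ we have $x\cdot hxh^{-1}=(1+u)\kappa=d+z$, so an extension $\psi$ would satisfy $\psi(x)^2=z$. A square root of $z$ in $H_0$ has trivial image in the torsion-free groups $H_0/E_0$ and $E_0/C_0$, so it would be $\frac12z\in C_0$, which is false. The same $\varphi$ exists on every group of class two that contains $G_0$, so the defect cannot be repaired in class two. \emph{Remedy:} adjoin an element $e$ with $[h,e]=2d+z$. Then a homomorphism that kills $h$ kills $z=[h,d]$ and $2d$. Now $[h,[h,e]]=2z\ne0$, and the class is three.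

\subsection*{Defect 3: scalings}
The endomorphism $h\mapsto h^2$, $d\mapsto d$, $z\mapsto2z$ of $G_0$ does not extend. Indeed, $x\cdot hxh^{-1}\in C_0$ for all $x\in E_0$, so an extension satisfies $\psi(x)\cdot h^2\psi(x)h^{-2}\in C_0$. Since $h^2$ acts trivially on $H_0/E_0\cong\mathbb Z$ and on $E_0/C_0\cong\mathbb Z^2$, this forces $\psi(x)\in E_0$ and then $\psi(x)\in C_0$. So $\psi$ kills $2z\in[E_0,E_0]$, whereas $2z\mapsto4z$. After $e$ is adjoined there are still the scalings $h\mapsto h^\lambda$, $e\mapsto\lambda'e$, $d\mapsto\lambda\lambda'd$, $z\mapsto\lambda^2\lambda'z$. \emph{Remedy:} adjoin an element $f$ and impose two ties. The first forces $h$, $e$, $f$ to be scaled by the same $\lambda$, so that $d$ is scaled by $\lambda^2$. The second forces $f$ and $d$ to be scaled alike, so that $\lambda^2=\lambda$.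

The next section provides the tool for such ties and for the group $V$.

\section{Rigid subgroups of $\mathbb Q^n$}\label{sec:lattices}

We use the following facts about the field $\mathbb Q_p$ of $p$-adic numbers and its ring of integers $\mathbb Z_p$. The ring $\mathbb Z_p$ is closed in $\mathbb Q_p$ and uncountable; $\bigcap_jp^j\mathbb Z_p=0$; the ring $\mathbb Z[1/p]$ is dense in $\mathbb Q_p$, so for $x\in\mathbb Q_p$ and $j\ge0$ there is $x'\in\mathbb Z[1/p]$ with $x-x'\in p^j\mathbb Z_p$; and a rational number lies in $\mathbb Z[1/p]$ if and only if it lies in $\mathbb Z_{p'}$ for all primes $p'\ne p$. We also use without comment that if $x,x'\in\mathbb Q^m$ and $\mu\in\mathbb Q_p\setminus\mathbb Q$ satisfy $x+\mu x'=0$, then $x=x'=0$.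

Suppose that for each prime $p$ we are given a finite set $\mathcal F_p$ of linear forms on $\mathbb Q_p^n$ with coefficients in $\mathbb Z_p$. Put
\[
\Lambda_p=\{x\in\mathbb Q_p^n:\phi(x)\in\mathbb Z_p\text{ for all }\phi\in\mathcal F_p\},\qquad
\Lambda_p^\infty=\bigcap_{\phi\in\mathcal F_p}\ker\phi ,
\]
and $\Lambda=\{x\in\mathbb Q^n:x\in\Lambda_p\text{ for all }p\}$. We call the group $\Lambda$, with these data, a \emph{lattice}; it need not be finitely generated. We have $\mathbb Z_p^n\subset\Lambda_p$ and $\mathbb Z^n\subset\Lambda\subset\mathbb Q^n$. If $\mathcal F_p$ consists of the coordinate forms, then $\Lambda_p=\mathbb Z_p^n$ and $\Lambda_p^\infty=0$. Every vector of $\mathbb Q^n$ has a nonzero multiple in $\Lambda$, so an additive map from $\Lambda$ to a rational vector space extends uniquely to a linear map on $\mathbb Q^n$. We denote the extension by the same letter; if the target is $\mathbb Q^m$, it is a rational matrix and acts on $\mathbb Q_p^n$ as well.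

The subspace $\Lambda_p^\infty$ consists of the directions in which $\Lambda_p$ is infinitely $p$-divisible. It may contain no rational vector, but homomorphisms respect it.

\begin{lemma}\label{lem:div}
Let $\Lambda\subset\mathbb Q^n$ and $\Lambda'\subset\mathbb Q^m$ be lattices and let $A\colon\Lambda\to\Lambda'$ be additive. Then $A\Lambda_p^\infty\subset\Lambda_p'^\infty$ for every prime $p$.
\end{lemma}

\begin{proof}
First let $x\in\Lambda_p$, and choose $x_j\in\mathbb Z[1/p]^n$ with $x-x_j\in p^j\mathbb Z_p^n$. Then $x_j\in x+\mathbb Z_p^n\subset\Lambda_p$, and $x_j\in\mathbb Z_{p'}^n\subset\Lambda_{p'}$ for $p'\ne p$, so $x_j\in\Lambda$. For a form $\phi'\in\mathcal F'_p$, the values $\phi'(Ax_j)$ lie in $\mathbb Z_p$ and converge to $\phi'(Ax)$, so $\phi'(Ax)\in\mathbb Z_p$. Now let $x\in\Lambda_p^\infty$. Then $p^{-j}x\in\Lambda_p$ for all $j$, so $\phi'(Ax)\in\bigcap_jp^j\mathbb Z_p=0$.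
\end{proof}

A sufficiently irrational hyperplane is preserved only by scalars.

\begin{lemma}\label{lem:scalar}
Let $n\ge2$, let $\mu_1,\dots,\mu_{n-1}\in\mathbb Q_p$ be algebraically independent over $\mathbb Q$, and let $\chi=x_n-\sum_{i<n}\mu_ix_i$. Every rational $n\times n$ matrix $\Phi$ with $\Phi(\ker\chi)\subset\ker\chi$ is a scalar matrix.
\end{lemma}

\begin{proof}
The form $\chi\Phi$ vanishes on $\ker\chi$, so $\chi\Phi=\nu\chi$ with $\nu\in\mathbb Q_p$. The coefficient of $x_n$ gives $\nu=\Phi_{nn}-\sum_{i<n}\mu_i\Phi_{in}$, and the coefficient of $x_j$ for $j<n$ gives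
\[
\Phi_{nj}-\sum_{i<n}\mu_i\Phi_{ij}=-\mu_j\Phi_{nn}+\sum_{i<n}\mu_i\mu_j\Phi_{in}.
\]
The monomials $1$, $\mu_i$, $\mu_i\mu_j$ $(i<n)$ are linearly independent over $\mathbb Q$. Hence $\Phi_{nj}=0$, $\Phi_{in}=0$ for $i<n$, $\Phi_{ij}=0$ for $i\ne j$, and $\Phi_{jj}=\Phi_{nn}$.
\end{proof}

For the rest of the paper fix an odd prime $r$, a prime $q\ne r$, elements $\mu_1,\mu_2\in\mathbb Z_r$ algebraically independent over $\mathbb Q$, and $\mu_3\in\mathbb Z_q\setminus\mathbb Q$. They exist because $\mathbb Z_p$ is uncountable, while only countably many elements of $\mathbb Q_p$ are algebraic over a given countable subfield. Put $R=\mathbb Z[1/r]$.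

\begin{example}\label{ex:V}
Let $V\subset V_{\mathbb Q}=\mathbb Q^2$ be the lattice with $V_r=\{a_2-\mu_1a_1\in\mathbb Z_r\}$ and $V_p=\mathbb Z_p^2$ for $p\ne r$. Thus $V=\{(a_1,a_2)\in R^2:a_2-\mu_1a_1\in\mathbb Z_r\}$; it contains $r^{-j}(1,m_j)$ for every integer $m_j\equiv\mu_1$ modulo $r^j\mathbb Z_r$. Here $V_r^\infty=\mathbb Q_r(1,\mu_1)$ is a line with no nonzero rational point, and $V_q^\infty=0$. By Lemmas~\ref{lem:div} and~\ref{lem:scalar}, every endomorphism of $V$ is multiplication by a rational number.
\end{example}

\section{The groups $G$ and $H$}\label{sec:groups}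

We first build a rational group $\widehat H$ that contains the model, and then cut out $G$ and $H$ by integrality conditions. The first tie of Section~\ref{sec:model} will be an $r$-adic condition that involves the exponent of $h$, so this exponent must be allowed to have powers of $r$ in the denominator: it ranges over $R$. Since $r$ is odd, $R/2R\cong\mathbb Z/2$, and we write $\xi\mapsto(-1)^\xi$ for the homomorphism $R\to\{\pm1\}$ with kernel $2R$. Thus $(-1)^\xi=-1$ if and only if $1+\xi\in2R$.

\subsection*{The ambient group}
Let $Y=\mathbb Q^5$ have basis $e,f,f',d,z$, and write $y=\alpha e+\tau f+\tau'f'+\delta d+\zeta z$. Let $T=\langle f',d,z\rangle_{\mathbb Q}$ and $W=\langle d,z\rangle_{\mathbb Q}$. For a scalar $\xi$ define $u_\xi$ by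
\[
u_\xi e=e+2\xi d+\xi^2z,\qquad u_\xi f=f+\xi f',\qquad u_\xi d=d+\xi z,\qquad u_\xi f'=f',\qquad u_\xi z=z .
\]
Then $u_\xi u_{\xi'}=u_{\xi+\xi'}$; on $e$ both sides give $e+2(\xi+\xi')d+(\xi^2+2\xi\xi'+\xi'^2)z$, on $f$ they give $f+(\xi+\xi')f'$, and on $d$ they give $d+(\xi+\xi')z$. In coordinates,
\begin{equation}\label{eq:u}
u_\xi(\alpha,\tau,\tau',\delta,\zeta)=(\alpha,\ \tau,\ \tau'+\xi\tau,\ \delta+2\xi\alpha,\ \zeta+\xi\delta+\xi^2\alpha).
\end{equation}
For $v=(a_1,a_2)$ and $v'=(a_1',a_2')$ in $V_{\mathbb Q}$ put
\[
\beta(v,v')=2a_1a_2'z,\qquad b(v,v')=\beta(v,v')-\beta(v',v)=2(a_1a_2'-a_2a_1')z .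
\]
Let $K=V_{\mathbb Q}\times Y$ with product $(v,y)(v',y')=(v+v',y+y'+\beta(v,v'))$. It is a group because $\beta$ is bilinear; $Y$ is central in $K$, and $[(v,y),(v',y')]=b(v,v')$. Since $\beta(-v,-v')=\beta(v,v')$ and $u_\xi z=z$, each $\xi\in R$ acts on $K$ by the automorphism $(v,y)\mapsto((-1)^\xi v,u_\xi y)$. Let $\widehat H=K\rtimes R$, so that
\[
(v,y,\xi)(v',y',\xi')=\bigl(v+(-1)^\xi v',\ y+u_\xi y'+(-1)^\xi\beta(v,v'),\ \xi+\xi'\bigr).
\]
We identify $K$ with $\{(v,y,0)\}$ and $Y$ with $\{(0,y,0)\}$, and write $Y$ additively. The group $\widehat H$ is countable, and it is torsion-free because $R$, $V_{\mathbb Q}$ and $Y$ are. Writing $(v_0,y_0,\lambda)=(v_0,y_0,0)(0,0,\lambda)$ and using $k_0k_1k_0^{-1}=[k_0,k_1]k_1$ in $K$, we get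
\begin{equation}\label{eq:conj}
(v_0,y_0,\lambda)\,(v,y,0)\,(v_0,y_0,\lambda)^{-1}=\bigl((-1)^\lambda v,\ u_\lambda y+(-1)^\lambda b(v_0,v),\ 0\bigr).
\end{equation}
The map $\pi\colon\widehat H\to\mathbb Q^3$, $\pi(v,y,\xi)=(\xi,\alpha(y),\tau(y))$, is a homomorphism, because $u_\xi$ preserves $\alpha$ and $\tau$ and $\beta$ takes values in $\mathbb Qz$. The $v$-component is a homomorphism on $K$. Put $h=(0,0,1)$.

\subsection*{The nilpotent group $G$}
Define lattices $D\subset Y$ and $P\subset\mathbb Q^3$, the latter with coordinates $(\xi,\alpha,\tau)$, by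
\begin{align*}
D_r&=\{\tau-\mu_2\alpha\in\mathbb Z_r\}, & D_q&=\{\alpha,\ \delta-\mu_3\tau,\ \zeta-\mu_3\tau'\in\mathbb Z_q\},\\
P_r&=\{\chi\in\mathbb Z_r\},\quad \chi=\tau-\mu_1\xi-\mu_2\alpha, & P_q&=\{\xi,\ \alpha\in\mathbb Z_q\},
\end{align*}
and $D_p=\mathbb Z_p^5$, $P_p=\mathbb Z_p^3$ for $p\ne r,q$. Then $P_r^\infty=\ker\chi$, the space $D_r^\infty$ contains $e+\mu_2f$, and
\[
D_q^\infty=\{\alpha=0,\ \delta=\mu_3\tau,\ \zeta=\mu_3\tau'\}=\langle f+\mu_3d,\ f'+\mu_3z\rangle .
\]
The form $\chi$ is the tie between $h,e,f$, and the vector $f+\mu_3d$ is the tie between $f$ and $d$. The second tie has to be stable under $u_1$, and $(u_1-1)(f+\mu_3d)=f'+\mu_3z$; this is the second vector of $D_q^\infty$. One cannot dispense with $f$ and tie $e$ to $d$: a $u_1$-stable space containing $e+\mu_3d$ contains $2d+(1+\mu_3)z$ and $2z$, hence $e$, $d$ and $z$ separately. Put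
\[
G=\{(0,y,\xi)\in\widehat H:\ y\in D_p\text{ for all }p\ne r,\ \ \chi\pi(0,y,\xi)\in\mathbb Z_r\},\qquad C=Rd\oplus Rz .
\]

\begin{lemma}\label{lem:G}
\begin{enumerate}
\item[(a)] $G$ is a subgroup of $\widehat H$ containing $h$, with $G\cap Y=D$ and $D\cap W=C$.
\item[(b)] $\pi(G)=P$, and every $\xi\in R$ is the $\xi$-coordinate of an element of $G$.
\item[(c)] Every homomorphism from $G$ to a torsion-free abelian group kills $G\cap\ker\pi$.
\item[(d)] $G$ is nilpotent of class exactly $3$.
\end{enumerate}
\end{lemma}

\begin{proof}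
(a) Products and inverses are $(0,y+u_\xi y',\xi+\xi')$ and $(0,-u_{-\xi}y,-\xi)$. The condition at $r$ is preserved because $\chi\pi$ is a homomorphism to $\mathbb Q_r$. For $p\ne r$ we need $u_\xi D_p\subset D_p$ for $\xi\in R\subset\mathbb Z_p$. If $p\ne q$, then $u_\xi$ is a matrix over $\mathbb Z_p$. If $p=q$, then by \eqref{eq:u} the three forms take on $u_\xi y$ the values $\alpha$,
\[
(\delta-\mu_3\tau)+2\xi\alpha,\qquad (\zeta+\xi\delta+\xi^2\alpha)-\mu_3(\tau'+\xi\tau)=(\zeta-\mu_3\tau')+\xi(\delta-\mu_3\tau)+\xi^2\alpha ,
\]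
which lie in $\mathbb Z_q$ for $y\in D_q$. We have $h\in G$ since $\chi\pi(h)=-\mu_1\in\mathbb Z_r$. For $\xi=0$ the condition at $r$ reads $y\in D_r$, so $G\cap Y=D$. For $y=\delta d+\zeta z$ the condition at $r$ is empty and the conditions at $p\ne r$ read $\delta,\zeta\in\mathbb Z_p$, so $D\cap W=C$.

(b) For an element of $G$ we have $\chi\in\mathbb Z_r$, also $\xi,\alpha\in\mathbb Z_p$ for $p\ne r$, and $\tau\in\mathbb Z_p$ for $p\ne r,q$; so $\pi(G)\subset P$. Conversely, let $(\xi,\alpha,\tau)\in P$. Then $\xi\in R$. Choose $\delta\in\mathbb Z[1/q]$ with $\delta-\mu_3\tau\in\mathbb Z_q$; then $(0,\alpha e+\tau f+\delta d,\xi)\in G$. Given $\xi\in R$, choose $\tau\in R$ with $\tau-\mu_1\xi\in\mathbb Z_r$; then $(\xi,0,\tau)\in P=\pi(G)$.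

(c) We have $G\cap\ker\pi=D\cap T$. The basis vectors of $Y$ lie in $D$, and by \eqref{eq:conj}, $[h,y]=(u_1-1)y$ for $y\in Y$. So $[G,G]$ contains $[h,e]=2d+z$, $[h,f]=f'$ and $[h,d]=z$, which form a basis of $T$. Hence every element of $D\cap T$ has a nonzero multiple in $[G,G]$, and its image in a torsion-free abelian group is trivial.

(d) We have $\gamma_2(G)\subset G\cap\ker\pi\subset T$. Conjugation by $(0,y,\xi)$ acts on $T$ as $u_\xi$, and $(u_\xi-1)T\subset\mathbb Qz$, $(u_\xi-1)z=0$. So $\gamma_3(G)\subset\mathbb Qz$ and $\gamma_4(G)=1$. Also $[h,[h,e]]=2z\ne0$.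
\end{proof}

\subsection*{The group $H$}
Let $V\subset R^2$ be the lattice of Example~\ref{ex:V}, let $\kappa=\frac12d+\frac14z$ and $k(v)=a_2\kappa$, and put
\[
E=\{(v,t,0):\ v\in V,\ t\in W,\ t-k(v)\in C\},\qquad H=EG .
\]

\begin{lemma}\label{lem:H}
\begin{enumerate}
\item[(a)] $E$ is a subgroup normalized by $G$, so $H$ is a group and $E$ is normal in $H$. Moreover $E\cap G=E\cap Y=C$, $E/C\cong V$ and $H/E\cong G/C$.
\item[(b)] $H=\{(v,y,\xi):v\in V,\ (0,y-k(v),\xi)\in G\}$. In particular $\pi(H)=P$, $H\cap Y=D$, and every $(v,t,0)\in H$ with $t\in W$ lies in $E$.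
\item[(c)] $x\cdot hxh^{-1}\in C$ for every $x\in E$.
\item[(d)] $H$ is not nilpotent, and $\{(v,y,\xi)\in H:\xi\in2R\}$ is a nilpotent subgroup of index $2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Products and inverses in $K$ are $(v+v',t+t'+\beta(v,v'))$ and $(-v,-t+\beta(v,v))$. Since $k$ is additive and $\beta(V,V)\subset2Rz\subset C$, the set $E$ is a subgroup. By \eqref{eq:conj}, $(0,y,\xi)\in G$ conjugates $(v,t,0)$ to $((-1)^\xi v,u_\xi t,0)$, and
\[
u_\xi t-k((-1)^\xi v)=u_\xi(t-k(v))+a_2\bigl(u_\xi\kappa-(-1)^\xi\kappa\bigr),\qquad u_\xi\kappa=\tfrac12d+\bigl(\tfrac14+\tfrac\xi2\bigr)z .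
\]
The first term lies in $u_\xi C\subset C$. If $(-1)^\xi=1$, the bracket is $\frac\xi2z$ with $\xi\in2R$; if $(-1)^\xi=-1$, it is $d+\frac{1+\xi}2z$ with $1+\xi\in2R$. In both cases the bracket lies in the $R$-module $C$, and $a_2\in R$. So $G$ normalizes $E$. The elements of $E$ with $v=0$ form $C$, and $C\subset G$; this gives the intersections. The $v$-component maps $E$ onto $V$ with kernel $C$, and $H/E\cong G/(E\cap G)$.

(b) We have $(v,t,0)(0,y,\xi)=(v,t+y,\xi)$, and $(0,t-k(v)+y,\xi)=(0,t-k(v),0)(0,y,\xi)\in CG=G$. Conversely, $(v,y,\xi)=(v,k(v),0)(0,y-k(v),\xi)$. The consequences follow from $k(v)\in W$ and Lemma~\ref{lem:G}(a),(b).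

(c) The element lies in $E$ and has $v$-component $v-v=0$.

(d) The element $\varepsilon=(\epsilon_1,0,0)$ lies in $E$, and $\varepsilon^n=(n\epsilon_1,0,0)$ because $\beta(\epsilon_1,\epsilon_1)=0$. By \eqref{eq:conj}, $h\varepsilon h^{-1}=\varepsilon^{-1}$, so $H$ is not nilpotent by the remark at the start of Section~\ref{sec:model}. The subgroup in the statement is the kernel of $(v,y,\xi)\mapsto(-1)^\xi$, which sends $h$ to $-1$, so it has index $2$. It lies in $K\rtimes2R$, and $K\rtimes2R\supset Y\supset T\supset\mathbb Qz\supset1$ is a central series: the quotient by $Y$ is the abelian group $V_{\mathbb Q}\times2R$, and conjugation acts on $Y$ through the maps $u_\xi$, which are trivial on $Y/T$, $T/\mathbb Qz$ and $\mathbb Qz$.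
\end{proof}

Let $\iota\colon G\to H$ be the inclusion. Both groups are countable and torsion-free as subgroups of $\widehat H$, and Lemmas~\ref{lem:G}(d) and~\ref{lem:H}(d) give parts (1) and (2) of Theorem~\ref{thm:A}.

\section{Extending homomorphisms from $G$ to $H$}\label{sec:ext}

It remains to show that every homomorphism $\varphi\colon G\to H$ has exactly one extension to $H=EG$. An extension must be defined on $E$ compatibly with $\varphi$ on $E\cap G=C$, so we first determine $\varphi|_C$. The rigidity of $G$ leaves two possibilities.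

\begin{proposition}\label{prop:dich}
Let $\varphi\colon G\to H$ be a homomorphism. Then $\varphi(D)\subset D$, and $\pi\varphi=\lambda\pi$ on $G$ for some $\lambda\in\{0,1\}$. If $\lambda=0$, then $\varphi(C)=1$. If $\lambda=1$, there is $g_0\in G$ with $g_0^{-1}\varphi(w)g_0=w$ for all $w\in C$.
\end{proposition}

\begin{proof}
\emph{Step 1: the tie at $r$ gives a scalar.} The homomorphism $\pi\varphi\colon G\to P$ kills $G\cap\ker\pi$ by Lemma~\ref{lem:G}(c), and $\pi(G)=P$. So $\pi\varphi=\Phi\pi$ with $\Phi\colon P\to P$ additive. By Lemma~\ref{lem:div}, $\Phi$ preserves $P_r^\infty=\ker\chi$, and by Lemma~\ref{lem:scalar}, $\Phi$ is a scalar $\lambda\in\mathbb Q$. This is where the algebraic independence of $\mu_1,\mu_2$ is used. The $\xi$-coordinate of $\varphi(h)$ is $\lambda$, so $\lambda\in R$.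

\emph{Step 2: $\varphi(D)\subset D$.} Elements of $D$ have $\xi=0$, so $\varphi(D)\subset K$ by Step~1, and the $v$-component of $\varphi|_D$ is an additive map $B\colon D\to V$. Since $V_q^\infty=0$, Lemma~\ref{lem:div} gives $Bf+\mu_3Bd=0$ and $Bf'+\mu_3Bz=0$. As $\mu_3\notin\mathbb Q$, we get $Bf=Bd=Bf'=Bz=0$. Then $Be=B(e+\mu_2f)$ is a rational point of the line $V_r^\infty$, so $Be=0$. Thus $B=0$ and $\varphi(D)\subset H\cap Y=D$.

\emph{Step 3: the tie at $q$ gives $\lambda^2=\lambda$.} Let $\theta\colon Y\to Y$ be the linear extension of $\varphi|_D\colon D\to D$. By Step~1, $\theta e\in\lambda e+T$, $\theta f\in\lambda f+T$ and $\theta T\subset T$. By \eqref{eq:conj}, conjugation by $h$ acts on $Y$ as $u_1$ and conjugation by $\varphi(h)$ acts as $u_\lambda$. Hence $\theta u_1=u_\lambda\theta$, that is,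
\begin{equation}\label{eq:theta}
\theta(u_1-1)=(u_\lambda-1)\theta .
\end{equation}
On $T$ the map $u_\lambda-1$ is $y\mapsto\lambda\delta(y)z$. Applying \eqref{eq:theta} to $d$ and to $e$ gives
\[
\theta z=\lambda\,\delta(\theta d)\,z,\qquad 2\theta d+\theta z=(u_\lambda-1)\theta e\in\lambda(2\lambda d+\lambda^2z)+\mathbb Qz .
\]
Therefore $\theta d=\lambda^2d+\rho z$ for some $\rho\in\mathbb Q$, and $\theta z=\lambda^3z$. By Lemma~\ref{lem:div}, $\theta(f+\mu_3d)\in D_q^\infty$. This vector has $\tau$-coordinate $\lambda$ and $\delta$-coordinate $\delta(\theta f)+\mu_3\lambda^2$, so $\delta(\theta f)+\mu_3(\lambda^2-\lambda)=0$. As $\mu_3\notin\mathbb Q$, we get $\lambda^2=\lambda$.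

\emph{Step 4: the restriction to $C$.} If $\lambda=0$, the right side of \eqref{eq:theta} vanishes, so $\theta$ kills $z$ and $2d+z$, hence $W\supset C$. If $\lambda=1$, then $\theta z=z$ and $\theta d=d+\rho z\in D\cap W=C$, so $\rho\in R$. By Lemma~\ref{lem:G}(b) there is $g_0\in G$ with $\xi$-coordinate $\rho$. Conjugation by $g_0^{-1}$ acts on $Y$ as $u_{-\rho}$, and $u_{-\rho}\theta$ fixes $d$ and $z$, hence all of $W$.
\end{proof}

Step 4 explains the role of $f'$. With $f'=0$, the $u_1$-stable space $D_q^\infty$ would contain $z$, so $D\cap W$ would contain $\mathbb Z[1/qr]z$, and we could not conclude that $\rho$ is the $\xi$-coordinate of an element of $G$.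

\begin{lemma}\label{lem:K}
If $\psi\colon H\to H$ is a homomorphism, then $\psi(E)\subset K$.
\end{lemma}

\begin{proof}
Let $x\in E$. By Lemma~\ref{lem:H}(c) and Proposition~\ref{prop:dich}, $\psi(x)\cdot\psi(h)\psi(x)\psi(h)^{-1}\in\psi(C)\subset D$. The $\xi$-coordinate is a homomorphism to $R$ that kills $D$, so twice the $\xi$-coordinate of $\psi(x)$ is zero.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}(3)]
Let $\varphi\colon G\to H$ be a homomorphism, with $\lambda$ as in Proposition~\ref{prop:dich}.

\medskip
\noindent\textbf{The case $\lambda=0$.} Since $\varphi(C)=1$, the composite $H\to H/E\cong G/C\to H$ extends $\varphi$. Let $\psi$ be any extension and let $x\in E$; write $\psi(x)=(v',y',0)$ by Lemma~\ref{lem:K}. By Lemma~\ref{lem:H}(c),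
\[
\psi(x)\cdot\varphi(h)\psi(x)\varphi(h)^{-1}\in\varphi(C)=1 .
\]
Here $\varphi(h)\in K$ because $\lambda=0$, so conjugation by $\varphi(h)$ does not change $v$-components, and $2v'=0$. Then $\psi(x)\in Y$ is central in $K$, and $2y'=0$. So $\psi(E)=1$, and $\psi$ is determined by $\varphi$ because $H=EG$.

\medskip
\noindent\textbf{The case $\lambda=1$.} Composition with an inner automorphism of $H$ gives a bijection between the extensions of $\varphi$ and those of its conjugate, and it does not change $\pi\varphi$. So by Proposition~\ref{prop:dich} we may assume that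
\[
\varphi|_C=\mathrm{id},\qquad\varphi(D)\subset Y,\qquad\varphi\text{ preserves }\xi\text{-coordinates}.
\]

\emph{Existence.} The image $\varphi(G)$ need not lie in $G$, as conjugation by an element of $E$ shows. We show that modulo $Y$ the map $\varphi$ is conjugation by an element $S$ of $\widehat H$, not necessarily in $H$, and use this conjugation to define $\psi$ on $E$.

Two elements of $G$ with the same $\xi$-coordinate differ by left multiplication by an element of $D$, and $\varphi(D)\subset Y$. So the $v$-component of $\varphi(0,y,\xi)$ depends only on $\xi$; call it $v_\xi\in V$. It is defined for all $\xi\in R$ by Lemma~\ref{lem:G}(b), and the product formula gives $v_{\xi+\xi'}=v_\xi+(-1)^\xi v_{\xi'}$. Computing $v_{\xi+1}=v_{1+\xi}$ in both orders gives $v_\xi+(-1)^\xi v_1=v_1-v_\xi$. Hence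
\[
v_\xi=\bigl(1-(-1)^\xi\bigr)s\quad\text{with}\quad s=\tfrac12v_1\in V_{\mathbb Q}.
\]
Since $V\subset R^2$, we have $b(V,V)\subset2Rz$, and therefore
\begin{equation}\label{eq:bs}
b(s,V)\subset Rz\subset C .
\end{equation}
The factor $2$ in $\beta$ was chosen for this inclusion. Let $S=(s,0,0)$ and $c_S(x)=SxS^{-1}$. By \eqref{eq:conj}, $c_S(v,t,0)=(v,t+b(s,v),0)$, so $c_S$ maps $E$ into $E$ by \eqref{eq:bs} and fixes $C$ pointwise. For $g=(0,y,\xi)\in G$ the product formula shows that $SgS^{-1}$ has $v$-component $s-(-1)^\xi s=v_\xi$ and $\xi$-coordinate $\xi$. So $\varphi(g)\in Y\cdot SgS^{-1}$. Since $Y$ is central in the normal subgroup $K$, the elements $\varphi(g)$ and $SgS^{-1}$ act equally on $K$ by conjugation, and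
\[
\varphi(g)\,c_S(x)\,\varphi(g)^{-1}=c_S(gxg^{-1})\qquad(x\in E,\ g\in G).
\]
Define $\psi(xg)=c_S(x)\varphi(g)\in H$. If $xg=x'g'$, then $w=x'^{-1}x=g'g^{-1}$ lies in $E\cap G=C$, so $c_S(x)\varphi(g)=c_S(x')\,w\,\varphi(g)=c_S(x')\varphi(g')$, and $\psi$ is well defined. It is a homomorphism because $xgx'g'=(x\cdot gx'g^{-1})(gg')$ and
\[
c_S(x)\,c_S(gx'g^{-1})\,\varphi(g)\varphi(g')=c_S(x)\varphi(g)\,c_S(x')\varphi(g').
\]
Thus $\psi$ extends $\varphi$.

\emph{Uniqueness.} Let $\psi$ be any extension. We show that $\psi=c_S$ on $E$; since $H=EG$, this determines $\psi$. By Lemma~\ref{lem:K}, $\psi(E)\subset K$. The $v$-component of $\psi|_E$ is a homomorphism $E\to V$ that kills $C$, since $\psi$ fixes $C$. So it is induced by an endomorphism of $E/C\cong V$, which by Example~\ref{ex:V} is a scalar $a\in\mathbb Q$. The commutator of two elements of $E$ with $v$-components $\epsilon_1,\epsilon_2$ is $2z\in C$, which $\psi$ fixes, and the commutator of their images is $b(a\epsilon_1,a\epsilon_2)=2a^2z$. Hence $a=\pm1$.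

Write $\psi(v,t,0)=(av,t+l,0)$ with $l\in Y$ depending on $(v,t,0)$. Since $\beta(av,av')=\beta(v,v')$, the term $l$ is a homomorphism $E\to Y$. It vanishes on $C$, so $l=l(v)$ with $l\colon V\to Y$ additive. Write $\varphi(h)=(v_1,y_1,1)$ and apply $\psi$ to $h(v,t,0)h^{-1}=(-v,u_1t,0)$. By \eqref{eq:conj},
\[
(-av,\ u_1t-l(v),\ 0)=(-av,\ u_1t+u_1l(v)-a\,b(v_1,v),\ 0),
\]
that is, $(1+u_1)l(v)=a\,b(v_1,v)=2a\,b(s,v)$. The map $1+u_1$ is triangular with diagonal entries $2$, hence injective, and it is multiplication by $2$ on $\mathbb Qz$. Therefore $l(v)=a\,b(s,v)$.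

Suppose that $a=-1$. Then $(\epsilon_2,\kappa,0)\in E$ is sent to $(-\epsilon_2,\kappa-b(s,\epsilon_2),0)\in H$, which lies in $E$ by Lemma~\ref{lem:H}(b). So $\kappa-b(s,\epsilon_2)-k(-\epsilon_2)=2\kappa-b(s,\epsilon_2)\in C$, and \eqref{eq:bs} gives $2\kappa=d+\frac12z\in C=Rd\oplus Rz$. This is false, since $r$ is odd and so $\frac12\notin R$. Hence $a=1$ and $\psi(v,t,0)=(v,t+b(s,v),0)=c_S(v,t,0)$.
\end{proof}

This completes the proof of Theorem~\ref{thm:A}, and with it the proofs of Corollary~\ref{cor:B} and Theorem~\ref{thm:C}.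

\begin{thebibliography}{9}

\bibitem{Kortrijk}
\emph{On structures preserved by idempotent transformations of groups and homotopy types},
\texttt{https://ub.edu/topologia/casacuberta/articles/Kortrijk.pdf}.

\end{thebibliography}
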